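# A Noetherian ring whose finitistic dimension is smaller than its Krull dimension

## The rings $R_r$: finitistic dimension at most $2$, Krull dimension $r$

Fix an integer $r\ge 1$ and put $k=\mathbb Q$. Choose $q_{ij}\in\mathbb Q^*$ for $1\le i<j\le r$ that are multiplicatively independent, for instance distinct primes, and put $q_{ii}=1$, $q_{ji}=q_{ij}^{-1}$. Let
$$B=k\langle x_1,\dots,x_r\rangle/(x_ix_j-q_{ij}x_jx_i),\qquad B_S=B/(x_i:i\in S)\quad\text{for } S\subseteq\{1,\dots,r\},$$
so that $B_\emptyset=B$. Let $M=\bigoplus_{S\neq\emptyset}B_S$, a $B$-$B$-bimodule, and let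
$$R=R_r=B\ltimes M,\qquad (b,m)(b',m')=(bb',\,bm'+mb')$$
be the trivial extension.

**Theorem 1.** The ring $R$ is two-sided Noetherian, and its left and right Krull dimensions equal $r$. Every left or right $R$-module of finite flat dimension has flat dimension $\le 1$, and $\mathrm{lFPD}(R),\mathrm{rFPD}(R)\le 2$. Hence, for $r\ge 3$, $\mathrm{lFPD}(R)\le 2<r=\mathrm{Kdim}(R)$.

**Theorem 2.** (i) If $r\ge 2$, then $\mathrm{lFPD}(R_r)=\mathrm{rFPD}(R_r)=2$. (ii) For all integers $r\ge d\ge 2$ there is a Noetherian ring with $\mathrm{lFPD}=\mathrm{rFPD}=d$ and $\mathrm{Kdim}=r$. (iii) A Noetherian ring with $\mathrm{lFPD}=0$ has $\mathrm{Kdim}=0$, or is the zero ring.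

Here "Noetherian" means two-sided Noetherian. The number $\mathrm{lFPD}(R)$ is the supremum of the projective dimensions $\mathrm{pd}_R(L)$ over all left $R$-modules $L$, finitely generated or not, for which $\mathrm{pd}_R(L)$ is finite. $\mathrm{rFPD}(R)$ is the same for right modules, and for a commutative ring we write $\mathrm{FPD}(R)$ for both. The supremum over finitely generated modules only is a different invariant, $\mathrm{lfPD}(R)$, which plays no role below. $\mathrm{Kdim}$ is the Gabriel–Rentschler Krull dimension, recalled in the next section.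

The paper "Finitistic Dimensions of Noetherian Rings" records as an open question whether a Noetherian ring can have $\mathrm{lFPD}(R)<\mathrm{Kdim}(R)$. Theorem 1 says yes, already for $r=3$ with $q_{12}=2$, $q_{13}=3$, $q_{23}=5$, and by Theorem 2(i) the gap can be made as large as we like. Some quoted facts show which rings cannot be used. If $R$ is commutative Noetherian, then $\mathrm{FPD}(R)=\mathrm{Kdim}(R)$ (Bass; Raynaud–Gruson). If $R$ is a Noetherian Azumaya algebra, then $\mathrm{rFPD}(R)=\mathrm{lFPD}(R)=\mathrm{Kdim}(R)$. If $R$ is a prime Noetherian Jacobson PI ring, then $\mathrm{Kdim}(R)\le\mathrm{lFPD}(R)$. If $R$ is a semiprime Noetherian PI ring, then $\mathrm{Kdim}(R)\le\min\{\mathrm{lFPD}(R),\mathrm{rFPD}(R)\}+1$. Our $R$ is far from all of these: $M$ is a nonzero ideal of square zero, and noncommutativity is used in an essential way.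

Throughout, [MR] is McConnell–Robson, *Noncommutative Noetherian Rings*.

## Projective, flat and Krull dimension

**Flat dimension.** For a left module $L$, $\mathrm{fd}\,L$ is the largest $n$ with $\mathrm{Tor}_n^R(-,L)\ne0$ ($\infty$ if there is no largest; for $L=0$ all statements are empty). Equivalently it is the length of a shortest flat resolution, so $\mathrm{fd}\,L\le\mathrm{pd}\,L$. The inequality can be strict: over $\mathbb Z$ the module $\mathbb Q$ is flat, but it is not projective, since a subgroup of a free abelian group contains no nonzero divisible element; its projective dimension is $1$. Since $\mathrm{Tor}$ commutes with direct limits in the first variable, $\mathrm{Tor}_n(-,L)=0$ as soon as it vanishes on finitely generated right modules. If $n=\mathrm{fd}\,L<\infty$, then $\mathrm{Tor}_{n+1}(-,L)=0$, so the long exact sequence shows that $\mathrm{Tor}_n(-,L)$ is left exact.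

If $X$ is an $R$-$R$-bimodule, left multiplications are endomorphisms of the right module $X$, so they act on $\mathrm{Tor}_j(X,L)$ and make it a left $R$-module. By naturality, the maps in the long exact sequence of a short exact sequence of bimodules, connecting maps included, are left $R$-linear.

**Krull dimension.** The zero module has $\mathrm{Kdim}=-1$. A module $X$ has $\mathrm{Kdim}\,X\le n$ if in every descending chain $X\supseteq X_0\supseteq X_1\supseteq\cdots$ of submodules all but finitely many factors $X_j/X_{j+1}$ have $\mathrm{Kdim}\le n-1$; $\mathrm{Kdim}\,X$ is the least such $n$, if one exists. So $\mathrm{Kdim}\,X=0$ means Artinian and nonzero. For example $\mathrm{Kdim}\,\mathbb Z=1$: the chain of the ideals $2^j\mathbb Z$ does not stop, but every $\mathbb Z/n\mathbb Z$ with $n\ne0$ is finite. We use that $\mathrm{Kdim}\,X=\max(\mathrm{Kdim}\,X',\mathrm{Kdim}\,X/X')$ for $X'\subseteq X$.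

**Normal elements.** An element $x$ of a ring $A$ is normal if $xA=Ax$. In $B$ each $x_i$ is normal, since it commutes with every $x_j$ up to a scalar. If $x$ is normal and $N$ is a right $A$-module, then $Nx$ is a submodule, because $Nx\,A=N\,Ax\subseteq Nx$. If moreover $A$ is a domain and $x\ne0$, the powers of $x$ form a two-sided Ore set, and $A[x^{-1}]$ exists.

**Trivial extensions.** In $R=B\ltimes M$ the set $M$ is an ideal with $M^2=0$, $R/M=B$, and $B$ is a subring. For example $k\ltimes k=k[\varepsilon]/(\varepsilon^2)$.

## Krull dimension of $R_r$, and the case $r=1$ by hand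

The ring $B_S$ is an iterated Ore extension $k[x_{i_1}][x_{i_2};\sigma]\cdots$ in the variables $x_i$, $i\notin S$. So it is a Noetherian domain with basis the ordered monomials in these variables. Since $M$ is finitely generated over $B$ on both sides, $R$ is two-sided Noetherian. $R$ is countable because $\mathbb Q$ is. Put
$$z=x_1x_2\cdots x_r .$$
Every $B_S$ with $S\ne\emptyset$ is killed on both sides by some $x_i$, hence, $x_i$ being normal, by $z$. Thus
$$zM=Mz=0.\tag{1}$$

**Symmetry.** In $B^{op}$ the generators satisfy the same relations with $q_{ij}^{-1}$ in place of $q_{ij}$. These are again multiplicatively independent, so $R^{op}$ is a ring of the same kind. Anything proved on one side for all rings of this kind holds on the other side.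

**Lemma 3.** The left and right Krull dimensions of $R$ equal $r$.

*Proof.* Work on the right. *Lower bound for $B$.* For $r=0$ we have $B=k$ and $\mathrm{Kdim}\,k=0$. For $r\ge1$ consider $B\supset x_1B\supset x_1^2B\supset\cdots$. Left multiplication by $x_1^j$ is an isomorphism of right modules $B/x_1B\to x_1^jB/x_1^{j+1}B$, because $B$ is a domain. Now $B/x_1B$ is the same kind of ring in $r-1$ variables, so by induction every factor has $\mathrm{Kdim}\ge r-1$. Hence $\mathrm{Kdim}\,B\ge r$. *Upper bound.* $\mathrm{Kdim}\,A[x;\sigma]\le\mathrm{Kdim}\,A+1$ ([MR, 6.5]), so $\mathrm{Kdim}\,B\le r$. *Passage to $R$.* $M$ is a finite direct sum of factor modules of $B$, so $\mathrm{Kdim}\,M\le r$, and $0\to M\to R\to B\to0$ gives $\mathrm{Kdim}\,R=r$. $\square$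

**The case $r=1$.** Here $B=k[x]$, $M=B_{\{1\}}=k$, and $R_1\cong k[x,y]/(xy,y^2)$ with $y=(0,1)$. It is commutative, so $\mathrm{FPD}(R_1)=\mathrm{Kdim}(R_1)=1$. A witness: $x-1$ is a nonzerodivisor, because $(x-1)(b+cy)=(x-1)b-cy$ for $b\in k[x]$, $c\in k$. So $R_1/(x-1)$ has $\mathrm{pd}\le1$. It is not projective: otherwise the ideal $(x-1)$ would be generated by an idempotent, and so would its image in $k[x]$, which has only the idempotents $0,1$.

What happens at the singular point $x=y=0$? The residue field $k$ has infinite flat dimension, for the following reason. Let $L$ have finite flat dimension. Suppose $\mathrm{Tor}_{j+1}(k,L)=0$ for some $j\ge1$. From $0\to k\to R_1\to k[x]\to0$ we get $\mathrm{Tor}_{j+1}(k[x],L)\cong\mathrm{Tor}_j(k,L)$. On the left side $x$ acts surjectively, because the cokernel embeds in $\mathrm{Tor}_{j+1}(k[x]/x,L)=\mathrm{Tor}_{j+1}(k,L)=0$. On the right side $x$ acts as $0$. So both vanish, and descending from large $j$ we get $\mathrm{Tor}_j(k,L)=0$ for all $j\ge1$. But $\mathrm{Tor}_1(k,k)=\mathfrak m/\mathfrak m^2$ with $\mathfrak m=(x,y)$ is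 $2$-dimensional. So $L=k$ is excluded. This short contradiction between surjective and zero is one of the two engines of the proof.

## Quantum affine space alone, and the commutative version

**The ring $B$ without $M$.** $B$ has Krull dimension $r$, and so the first candidate to test is $B$ itself. It fails because of the module $k=B/(x_1,\dots,x_r)$, which has $\mathrm{pd}_B k=r$. Indeed, the sequences $0\to B_S\xrightarrow{\cdot x_i}B_S\to B_{S\cup\{i\}}\to0$ ($i\notin S$) of left modules show $\mathrm{pd}\,B_S\le|S|$, so $\mathrm{pd}\,k\le r$; similarly on the right. For the lower bound let $S_i=\{1,\dots,i\}$ and $T_i=\mathrm{Tor}^B_i(B_{S_i},k)$. Since $\mathrm{Tor}_{i+1}^B(B_{S_i},k)=0$, the sequence $0\to B_{S_i}\xrightarrow{x_{i+1}\cdot}B_{S_i}\to B_{S_{i+1}}\to0$ of right modules gives $T_{i+1}=\ker(x_{i+1}:T_i\to T_i)$. Everything is graded with $\deg x_j=1$, and $x_{i+1}$ raises the degree by one. As $T_0=k$, each $T_i$ is finite-dimensional, $x_{i+1}$ is nilpotent on it, and so $T_i\ne0$ implies $T_{i+1}\neq0$. Hence $\mathrm{Tor}_r^B(k,k)=T_r\ne0$, and $\mathrm{lFPD}(B)\ge r$.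

The trouble comes from modules supported where some $x_i$ vanishes. The summands of $M$ are exactly the coordinate strata of this kind, and $M$ is there to give such modules infinite flat dimension, as $y$ did for $r=1$.

**The same construction with all $q_{ij}=1$.** Let $B=k[x_1,\dots,x_r]$ and form $R=B\ltimes M$ in the same way. By the commutative theorem $\mathrm{FPD}(R)=\mathrm{Kdim}(R)=r$, so this must fail. The point of failure is away from the coordinate hyperplanes. Inverting $z$ kills $M$ by (1), so $R[z^{-1}]=P=k[x_1^{\pm1},\dots,x_r^{\pm1}]$ is flat over $R$, and the module $E=P/(x_1-1,\dots,x_r-1)$ has $\mathrm{fd}_R E\le r$ and $\mathrm{Tor}^R_r(E,E)=\mathrm{Tor}^P_r(E,E)\cong k\neq0$ by the Koszul complex. So $M$ deals with the strata $x_i=0$, and what is left is the homological dimension of the torus $P$. For it to be small, $P$ must be a quantum torus.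

The proof of Theorem 1 therefore has two halves: $M$ kills $\mathrm{Tor}$ on the strata, for any parameters, and over a sufficiently generic quantum torus finitely generated modules have projective dimension at most one.

## Vanishing of $\mathrm{Tor}_j^R(B_S,L)$

Write $\mathrm{Tor}_j=\mathrm{Tor}_j^R$. Each $B_S$ is an $R$-$R$-bimodule through $R\to B\to B_S$.

**Lemma 4.** Let $L$ be a left $R$-module with $\mathrm{fd}\,L<\infty$. Then $\mathrm{Tor}_j(B_S,L)=0$ for all $j\ge1$ and all $S$, including $S=\emptyset$.

*Proof.*

**Step 1: the strata $S\ne\emptyset$.** The aim is $\mathrm{Tor}_j(M,L)=0$ for all $j\ge1$, which covers all $S\neq\emptyset$ at once. We use descending induction on $j$; the claim is clear for $j>\mathrm{fd}\,L$. Let $j\ge1$ and assume $\mathrm{Tor}_i(M,L)=0$ for all $i\ge j+1$. The bimodule sequence $0\to M\to R\to B\to0$ gives an isomorphism of left $R$-modules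
$$\mathrm{Tor}_{j+1}(B,L)\cong\mathrm{Tor}_j(M,L),\tag{2}$$
because $\mathrm{Tor}_{j+1}(R,L)=\mathrm{Tor}_j(R,L)=0$. For each $i$ there is an exact sequence of right $R$-modules
$$0\to B\xrightarrow{\ x_i\cdot\ }B\to B_{\{i\}}\to0,\tag{3}$$
whose long exact sequence contains $\mathrm{Tor}_{j+1}(B,L)\xrightarrow{x_i}\mathrm{Tor}_{j+1}(B,L)\to\mathrm{Tor}_{j+1}(B_{\{i\}},L)$. The last term is a summand of $\mathrm{Tor}_{j+1}(M,L)=0$. So every $x_i$ acts surjectively on the left module in (2), and therefore so does $z=x_1\cdots x_r$. But $z$ acts on $\mathrm{Tor}_j(M,L)$ as the map induced by left multiplication by $z$ on $M$, which is $0$ by (1). A module on which $z$ is both surjective and zero is zero, so $\mathrm{Tor}_j(M,L)=0$.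

**Step 2: the open stratum $S=\emptyset$.** The aim is $\mathrm{Tor}_j(B,L)=0$ for $j\ge1$. For $j\ge2$ this is (2), with $j-1$ in place of $j$, together with Step 1. For $j=1$, the same bimodule sequence and $\mathrm{Tor}_1(R,L)=0$ identify $\mathrm{Tor}_1(B,L)$ with $\ker(M\otimes_RL\to L)$, a left submodule of $M\otimes_RL$. So $z$ kills it. By (3) and $\mathrm{Tor}_1(B_{\{i\}},L)=0$ (Step 1), every $x_i$, hence $z$, acts surjectively on it. So it is $0$. $\square$

The proof uses that each $B_{\{i\}}$ is a summand of $M$ (surjectivity of $x_i$) and that $z$ kills $M$. The smaller $B_S$ are summands because we shall need the conclusion for all $S$.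

## Quantum tori: modules of projective dimension at most one

For $S\subseteq\{1,\dots,r\}$ let $z_S=\prod_{i\notin S}x_i\in B_S$, a nonzero normal element, and $P_S=B_S[z_S^{-1}]$. Since the factors of $z_S$ commute up to scalars, each $x_i$ with $i\notin S$ is invertible in $P_S$. With $s=r-|S|$, the ring $P=P_S$ has a $k$-basis of monomials $x^w$, $w\in\mathbb Z^s$, with
$$x^ux^v\in k^*x^{u+v},\qquad x^ux^v=\lambda(u,v)\,x^vx^u.$$
Here $\lambda$ is an alternating bicharacter: $\lambda(u,v)=\prod_{i<j}q_{ij}^{u_iv_j-u_jv_i}$, the product being over the surviving indices. It induces a homomorphism $\mu:\Lambda^2\mathbb Z^s\to k^*$, $u\wedge v\mapsto\lambda(u,v)$, sending the basis element $\epsilon_i\wedge \epsilon_j$ to $q_{ij}$ (with $\epsilon_i$ the standard basis of $\mathbb Z^s$). Multiplicative independence says exactly that $\mu$ is injective.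

**Lemma 5** (cf. McConnell–Pettit, J. London Math. Soc. 38 (1988))**.** Every finitely generated right $P$-module has projective dimension $\le1$.

**The case $s=2$.** Let $P$ be generated by $X^{\pm1},Y^{\pm1}$ with $XY=qYX$; injectivity of $\mu$ means that $q$ is not a root of unity. Here $\mathrm{gldim}\,P\le2$. Let $N$ be finitely generated and $W=\mathrm{Ext}^2_P(N,P)$, a finitely generated left $P$-module. Inverting all nonzero elements of $k[X^{\pm1}]$ turns $P$ into a skew Laurent extension of the field $k(X)$, of global dimension at most $1$, and there the $\mathrm{Ext}^2$ dies. So every element of $W$ is killed by a nonzero Laurent polynomial in $X$, and, by symmetry, by one in $Y$. As $W$ is finitely generated, this makes it finite-dimensional over $k$ (the argument is Step 3 below). If $m=\dim_kW\ge1$, the invertible operators $X,Y$ on $W$ satisfy $\det X\det Y=q^m\det Y\det X$, so $q^m=1$, a contradiction. Hence $W=0$.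

**What changes for $s\ge3$.** After inverting the elements of a sub-torus $P_H$ the module $W$ may survive even when $P_H$ has several noncommuting variables. Then we get a space which is finite-dimensional only over the division ring of fractions $D$ of $P_H$, on which the remaining monomials act semilinearly. A determinant over $D$ lives in $D^*/[D^*,D^*]$, and there the scalars $\lambda(w,w')$ with $w,w'\in H$ become trivial. One has to show that the power of $\lambda(u,v)$ we want to contradict has not become trivial too. This is where independence of all the $q_{ij}$ is used. That no $q_{ij}$ is a root of unity would not be enough. Let $s=3$ and $q_{12}=q_{13}=q_{23}=q$, not a root of unity. Then $c=x_1x_2^{-1}x_3$ is central: $\lambda(\epsilon_j,\epsilon_1-\epsilon_2+\epsilon_3)=1$ for $j=1,2,3$. So $P=P'[c^{\pm1}]$ with $P'$ the torus on $x_1,x_2$. The element $c-1$ is central and regular and $x_1-1$ is regular on $P/(c-1)P\cong P'$, so $N=P/((x_1-1)P+(c-1)P)$ has a Koszul resolution $0\to P\to P^2\to P\to N\to 0$, and $\mathrm{Ext}^2_P(N,P)=P/(P(x_1-1)+P(c-1))\cong P'/P'(x_1-1)\ne0$.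 So $\mathrm{pd}\,N=2$.

**Pure subgroups.** A subgroup $H\subseteq\mathbb Z^s$ is pure if $\mathbb Z^s/H$ is torsion-free, hence free: $\mathbb Z(1,2)\subset\mathbb Z^2$ is pure, $\mathbb Z(2,4)$ is not.

**Dieudonné determinant.** For a division ring $D$ and $m\ge1$ this is the classical homomorphism $\det:GL_m(D)\to D^*/[D^*,D^*]$ which is trivial on elementary matrices and sends $\mathrm{diag}(d_1,\dots,d_m)$ to the class of $d_1\cdots d_m$. For example $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ with $a\neq0$ goes to the class of $a(d-ca^{-1}b)$. Every invertible matrix is a product of elementary matrices and one matrix $\mathrm{diag}(1,\dots,1,d)$, so $\det(\sigma(A))=\sigma(\det A)$ for each automorphism $\sigma$ of $D$.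

*Proof of Lemma 5.*

**Step 1: reduction to the vanishing of $\mathrm{Ext}^j(N,P)$.** This step replaces projective dimension by a finitely generated module that we can localize. $P$ is an iterated skew Laurent extension of $k$, so it is a Noetherian domain with $\mathrm{gldim}\,P\le s$ ([MR, 1.4, 7.5]). We may assume $s\ge2$. Let $N$ be a finitely generated right module with $\mathrm{pd}\,N=d\ge1$; it is finite. Let $\Omega$ be a $d$-th syzygy in a resolution of $N$ by finitely generated projectives. Then $\mathrm{Ext}^d(N,\Omega)\ne0$: otherwise the inclusion of $\Omega$ in the $(d-1)$-st term splits, the $(d-1)$-st syzygy is projective, and $\mathrm{pd}\,N<d$. Since $\mathrm{Ext}^{d+1}(N,-)=0$, the functor $\mathrm{Ext}^d(N,-)$ is right exact, and $\Omega$ is a quotient of some $P^n$; so $\mathrm{Ext}^d(N,P)\neq0$. It therefore suffices to show that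
$$W:=\mathrm{Ext}^j_P(N,P)=0\qquad(j\ge2,\ N\text{ finitely generated}).$$
Computing with a resolution of $N$ by finitely generated free modules, we see that $W$ is a subquotient of a finitely generated left module, so it is a finitely generated left $P$-module. Suppose from now on that $W\ne0$.

**Step 2: localizing at sub-tori.** This step finds a localization in which $W$ survives but any larger one kills it. For a pure subgroup $H$ let $P_H=\bigoplus_{w\in H}kx^w$, itself a quantum torus and so a Noetherian domain, with division ring of fractions $D_H$; put $C_H=P_H\setminus\{0\}$. Then $C_H$ is a two-sided Ore set in $P$. For the left condition let $c\in C_H$ and $p=\sum p_ix^{w_i}$ with $p_i\in P_H$ and the $w_i$ in distinct cosets of $H$. Each $x^{w_i}$ normalizes $P_H$, so $x^{w_i}c=c_ix^{w_i}$ with $c_i\in C_H$. In the Ore domain $P_H$ the left ideals $\{a:ap_i\in P_Hc_i\}$ are nonzero, and so is their finite intersection. So there is $c'\ne0$ with $c'p_i=p_i'c_i$ for all $i$, and then $c'p=\sum p_i'c_ix^{w_i}=\left(\sum p_i'x^{w_i}\right)c$. The right condition is the same.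

Let $Q_H=C_H^{-1}P$. Choosing lifts of a basis of $\mathbb Z^s/H$, we see that $Q_H$ is an iterated skew Laurent extension of $D_H$ in $s-\mathrm{rk}\,H$ variables, so $\mathrm{gldim}\,Q_H\le s-\mathrm{rk}\,H$. Let $F_\bullet$ be a resolution of $N$ by finitely generated free modules. Since $Q_H$ is flat on both sides over $P$, and since $Q_H\otimes_P\mathrm{Hom}_P(F_i,P)\cong\mathrm{Hom}_P(F_i,Q_H)\cong\mathrm{Hom}_{Q_H}(F_i\otimes_PQ_H,Q_H)$,
$$C_H^{-1}W=Q_H\otimes_PW\cong\mathrm{Ext}^j_P(N,Q_H)\cong\mathrm{Ext}^j_{Q_H}(N\otimes_PQ_H,Q_H).$$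
This is $0$ if $\mathrm{rk}\,H\ge s-1$, because $j\ge2$. For $H=0$ it is $W\ne0$. Choose a pure $H$ of maximal rank $t$ with $V:=C_H^{-1}W\ne0$. Then $t\le s-2$. Write $D=D_H$.

**Step 3: $V$ is finite-dimensional over $D$.** This is what makes determinants available. Let $v_1,\dots,v_{s-t}\in\mathbb Z^s$ map to a basis of $\mathbb Z^s/H$. The subgroup $H_i=H\oplus\mathbb Zv_i$ is pure of rank $t+1$, so $C_{H_i}^{-1}W=0$ by the choice of $H$. So every $w\in W$ is killed by some nonzero
$$g=\sum_{l=a}^{b}g_l\,x^{lv_i},\qquad g_l\in P_H,\quad g_a,g_b\ne0.$$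
For $n\in\mathbb Z$ the element $x^{nv_i}g(x^{nv_i})^{-1}$ kills $x^{nv_i}w$ and has the same shape, with nonzero end coefficients. In $V$ this is a relation with coefficients in $D$ among $x^{(n+a)v_i}w,\dots,x^{(n+b)v_i}w$, with nonzero first and last coefficients. Using these relations for all $n$, any $b-a$ consecutive vectors among the $x^{lv_i}w$ span all of them, so $\dim_D\sum_{l}Dx^{lv_i}w\le b-a$.

A general element of $V$ is $y=c^{-1}w$ with $c\in C_H$, and $x^{lv_i}c^{-1}=c_l^{-1}x^{lv_i}$ with $c_l\in C_H$, so $Dx^{lv_i}y=Dx^{lv_i}w$. Hence $\sum_lDx^{lv_i}y$ is finite-dimensional for every $y\in V$ and every $i$.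

Now $V$ is generated over $Q_H$ by finitely many elements. Let $V_0$ be their $D$-span and $V_i=\sum_lx^{lv_i}V_{i-1}$ for $1\le i\le s-t$. Since $x^{lv_i}D=Dx^{lv_i}$, each $V_i$ is a $D$-subspace, finite-dimensional by the previous paragraph applied to a basis of $V_{i-1}$. Since the $x^{v_i}$ commute up to scalars, $V_i$ is stable under $x^{\pm v_1},\dots,x^{\pm v_i}$. So $V_{s-t}$ is a $Q_H$-submodule containing the generators, and $V_{s-t}=V$. Thus $m:=\dim_DV$ satisfies $1\le m<\infty$.

**Step 4: the matrix identity.** We translate the commutation of two monomials into matrices. Since $s-t\ge2$ we may put $u=v_1$, $v=v_2$. Let $\alpha(d)=x^ud(x^u)^{-1}$ and $\beta(d)=x^vd(x^v)^{-1}$, automorphisms of $D$. For a $D$-basis $e_1,\dots,e_m$ of $V$ write $x^ue_i=\sum_jA_{ij}e_j$ and $x^ve_i=\sum_jB_{ij}e_j$. (Here $B_{ij}$ are entries of a matrix $B$ over $D$; the ring $B$ does not occur in this proof.) Since $x^u(de_i)=\alpha(d)x^ue_i$, we get $x^ux^ve_i=\sum_{j,l}\alpha(B_{ij})A_{jl}e_l$, and similarly for $x^vx^u$. So $x^ux^v=\lambda(u,v)x^vx^u$ becomes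
$$\alpha(B)A=\lambda(u,v)\,\beta(A)B.\tag{4}$$
The matrix $A'$ of $(x^u)^{-1}$ satisfies $\alpha^{-1}(A)A'=I$ and $\alpha(A')A=I$; applying $\alpha$ to the first gives $A\,\alpha(A')=I$. So $A\in GL_m(D)$, and likewise $B\in GL_m(D)$.

**Step 5: a group in which to take determinants.** We need a homomorphism from $D^*$ to an abelian group in which we can see exactly which scalars become trivial. Let $G_H=\{cx^w:c\in k^*,w\in H\}$, a group. The commutator of $cx^w$ and $c'x^{w'}$ is $\lambda(w,w')$, so $\Lambda_H:=[G_H,G_H]=\langle\lambda(w,w'):w,w'\in H\rangle\subseteq k^*$. Put $\bar G=G_H/\Lambda_H$, an abelian group. The degree map $\bar G\to H$, $cx^w\mapsto w$, has kernel $k^*/\Lambda_H$. In particular a scalar is trivial in $\bar G$ only if it lies in $\Lambda_H$.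

Order $H\cong\mathbb Z^t$ lexicographically. The leading term of a product of two nonzero elements of $P_H$ is the product of the leading terms, so taking leading terms is a multiplicative map $P_H\setminus\{0\}\to G_H$. It extends to a homomorphism $D^*\to G_H$ by $c^{-1}p\mapsto\mathrm{lt}(c)^{-1}\mathrm{lt}(p)$; this is well defined because two expressions $c^{-1}p=c'^{-1}p'$ have nonzero $a,a'\in P_H$ with $ac=a'c'$ and $ap=a'p'$. The automorphisms $\alpha,\beta$ act on $G_H$ by
$$\alpha(cx^w)=\lambda(u,w)\,cx^w,\qquad\beta(cx^w)=\lambda(v,w)\,cx^w,$$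
so they preserve degrees and commute with taking leading terms. Composing, we obtain a homomorphism
$$\delta:GL_m(D)\xrightarrow{\ \det\ }D^*/[D^*,D^*]\longrightarrow\bar G$$
compatible with $\alpha$ and $\beta$, and with $\delta(cI)=c^m$ for $c\in k^*$.

**Step 6: the contradiction in $\Lambda^2$.** We apply $\delta$ to (4). Let $g_A=\delta(A)$, $g_B=\delta(B)$, of degrees $w_A,w_B\in H$. Then
$$\lambda(u,w_B)\,g_Bg_A=\lambda(u,v)^m\,\lambda(v,w_A)\,g_Ag_B\quad\text{in }\bar G,$$
and since $\bar G$ is abelian, $\lambda(u,v)^m\lambda(v,w_A)\lambda(u,w_B)^{-1}\in\Lambda_H$. The left side is $\mu(m\,u\wedge v+v\wedge w_A-u\wedge w_B)$, and $\Lambda_H$ is the $\mu$-image of $\langle w\wedge w':w,w'\in H\rangle$. As $\mu$ is injective,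
$$m\,u\wedge v+v\wedge w_A-u\wedge w_B\in\langle w\wedge w':w,w'\in H\rangle\subseteq\Lambda^2\mathbb Z^s.$$
Project to the free group $\Lambda^2(\mathbb Z^s/H)$. All terms containing an element of $H$ go to $0$, so $m\,\bar u\wedge\bar v=0$. But $\bar u,\bar v$ are part of a basis of $\mathbb Z^s/H$, so $\bar u\wedge\bar v$ is part of a basis of $\Lambda^2(\mathbb Z^s/H)$, and $m\ge1$. This is a contradiction, so $W=0$. $\square$

**Why $P$ alone does not give a gap.** By Lemma 5 on both sides, nonzero one-sided ideals $I$ of $P$ are projective. For a nonzero right ideal $I$ of $P$, with $K$ the division ring of fractions of $P$, let $I^*=\{q\in K:qI\subseteq P\}$. The dual basis lemma gives $a_i\in I$, $q_i\in I^*$ with $\sum a_iq_i=1$, so $I=\{p\in K:I^*p\subseteq P\}$ is recovered from $I^*$. A descending chain of right ideals containing a fixed $I\ne0$ gives an ascending chain of left submodules of $I^*\subseteq Pc^{-1}$ ($0\ne c\in I$), which is Noetherian. So $P/I$ is Artinian and $\mathrm{Kdim}\,P\le1$: inverting the $x_i$ destroys Krull dimension along with homological dimension.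 The ring $R$ keeps the chain $x_1^jB$ of Lemma 3.

## Finite flat dimension over $R_r$ is at most one

**Proposition 6.** If $L$ is a left $R$-module with $\mathrm{fd}_RL<\infty$, then $\mathrm{fd}_RL\le1$.

*Proof.* Suppose $n=\mathrm{fd}\,L$ with $2\le n<\infty$. Then $\mathrm{Tor}_n(-,L)$ is left exact. We show by descending induction on $|S|$ that $\mathrm{Tor}_n(N,L)=0$ for every finitely generated right $B_S$-module $N$. So fix $S$ and assume this for all larger sets. Let
$$t(N)=\{y\in N:yz_S^m=0\text{ for some }m\}.$$
It is a submodule: if $yz_S^m=0$ and $b\in B_S$, then $bz_S^m=z_S^mb'$ for some $b'$, so $(yb)z_S^m=yz_S^mb'=0$.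

**Step 1: the torsion part lives on smaller strata.** The aim is $\mathrm{Tor}_n(t(N),L)=0$. If $S=\{1,\dots,r\}$, then $z_S=1$ and $t(N)=0$. Otherwise, $t(N)$ is finitely generated, as $B_S$ is Noetherian, and the computation just made, applied to finitely many generators, shows $t(N)z_S^m=0$ for some $m$. The submodules $t(N)z_S^j$ filter $t(N)$, with factors killed by $z_S$. If $N_0$ is one of these factors and $z_S=x_{i_1}\cdots x_{i_l}$, then
$$N_0\supseteq N_0x_{i_1}\supseteq N_0x_{i_1}x_{i_2}\supseteq\cdots\supseteq N_0x_{i_1}\cdots x_{i_l}=0$$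
are submodules, by normality, and the factor between the $(a-1)$-st and the $a$-th term is killed by $x_{i_a}$. So $t(N)$ has a finite filtration whose factors are finitely generated modules over rings $B_{S\cup\{i\}}$ with $i\notin S$. By the induction hypothesis $\mathrm{Tor}_n$ of each factor with $L$ vanishes, and by the long exact sequence $\mathrm{Tor}_n(t(N),L)=0$.

**Step 2: the torsion-free part lives on the quantum torus.** The aim is $\mathrm{Tor}_n(N/t(N),L)=0$. The module $N/t(N)$ has no $z_S$-torsion, so it embeds in $N'=(N/t(N))\otimes_{B_S}P_S$, a finitely generated right $P_S$-module. By Lemma 5 there is an exact sequence $0\to Q_1\to Q_0\to N'\to0$ of right $P_S$-modules with $Q_0,Q_1$ projective. As a right module, $P_S=\bigcup_mz_S^{-m}B_S$ is an increasing union of copies of $B_S$. By Lemma 4 and since $\mathrm{Tor}$ commutes with direct limits, $\mathrm{Tor}_j(P_S,L)=0$ for all $j\ge1$. The $Q_i$ are summands of direct sums of copies of $P_S$, so $\mathrm{Tor}_j(Q_i,L)=0$ for $j\ge1$. In the exact sequence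
$$\mathrm{Tor}_n(Q_0,L)\to\mathrm{Tor}_n(N',L)\to\mathrm{Tor}_{n-1}(Q_1,L)$$
both outer terms vanish, because $n-1\ge1$. So $\mathrm{Tor}_n(N',L)=0$, and left exactness gives $\mathrm{Tor}_n(N/t(N),L)=0$.

**Step 3: from $B$-modules to all $R$-modules.** The aim is to contradict $\mathrm{fd}\,L=n$. Steps 1 and 2 give $\mathrm{Tor}_n(N,L)=0$ and complete the induction; for $S=\emptyset$ this covers all finitely generated right $B$-modules. If $N$ is a finitely generated right $R$-module, then $NM$ and $N/NM$ are finitely generated and killed by $M$ (recall $M^2=0$), so they are $B$-modules. Hence $\mathrm{Tor}_n(N,L)=0$ for all finitely generated $N$, so for all $N$, which contradicts $\mathrm{fd}\,L=n$. $\square$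

Step 2 is the exact place where the commutative version breaks: there the torus has modules of projective dimension $r$, and with resolutions of length $r$ the argument needs $n-r\ge1$.

## Flat modules over a countable ring

Proposition 6 bounds flat dimension; we want projective dimension. As $\mathbb Q$ over $\mathbb Z$ shows, a flat module need not be projective. Over a countable ring the loss is at most one.

**Pure submodules.** A submodule $F'\subseteq F$ is pure if every finite system of linear equations $\sum_jr_{ij}y_j=a_i$ with $r_{ij}$ in the ring and $a_i\in F'$ that is solvable in $F$ is solvable in $F'$. Equivalently, $X\otimes F'\to X\otimes F$ is injective for every right module $X$. For example $2\mathbb Z\subset\mathbb Z$ is not pure ($2y=2$), and every direct summand is pure. If $F$ is flat and $F'$ is pure, the sequence $0=\mathrm{Tor}_1(X,F)\to\mathrm{Tor}_1(X,F/F')\to X\otimes F'\to X\otimes F$ shows that $F/F'$ is flat, and then $F'$ is flat since $\mathrm{Tor}_2(X,F/F')=0$. Conversely a submodule with flat quotient is pure.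

**Lemma 7** (well known)**.** Over a countable ring every flat left module $F$ has $\mathrm{pd}\,F\le1$.

*Proof.* Denote the ring by $A$.

**Step 1: countable flat modules.** We show that a countable flat $G$ is the limit of a sequence of finitely generated free modules. The equational criterion for flatness says: given $F'\to G$ with $F'$ finitely generated free and $y$ in its kernel, there is a factorization $F'\to F''\to G$ with $F''$ finitely generated free and $y\mapsto0$ in $F''$. Let $g_0,g_1,\dots$ enumerate $G$, and fix a surjection $i\mapsto(a(i),b(i))$ from $\mathbb N$ to $\mathbb N\times\mathbb N$ with $a(i)\le i$. Start with $F_0=0$. Given $F_0\to\cdots\to F_i\to G$, enumerate $\ker(F_i\to G)$ as $y_{i,0},y_{i,1},\dots$, and let $y$ be the image in $F_i$ of $y_{a(i),b(i)}\in F_{a(i)}$. Apply the criterion to $F_i\oplus A\to G$, where $1\in A$ goes to $g_i$, and to the element $(y,0)$; let $F_{i+1}$ be the resulting $F''$. Then every $g_i$ is in the image of $F_{i+1}$, and every element of each $\ker(F_i\to G)$ dies in some $F_j$. So $G=\varinjlim F_i$. The telescope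
$$0\to\bigoplus_iF_i\to\bigoplus_iF_i\to G\to0,$$
in which the first map sends $y\in F_i$ to $y$ minus its image in $F_{i+1}$, is exact: the first map is injective, as the component of lowest index shows; modulo its image every element is congruent to one in a single $F_i$ with $i$ large, and if that goes to $0$ in $G$ it dies in some later $F_j$. Hence $\mathrm{pd}\,G\le1$.

**Step 2: a chain with countable flat factors.** This step cuts a general flat $F$ into countable pieces. Any countable subset of an $A$-module lies in a countable pure submodule: start with the submodule it generates, and repeat countably often the following: for each of the countably many finite linear systems with right-hand sides in the present submodule that are solvable in the big module, adjoin one solution. The union is pure. Now well-order the elements of $F$ and build $F_0=0$, $F_\alpha\subseteq F$, continuous at limits, such that $F_{\alpha+1}/F_\alpha$ is a countable pure submodule of $F/F_\alpha$ containing the image of the next element. By induction all $F/F_\alpha$ are flat: at successors as a quotient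 of a flat module by a pure submodule, at limits as a direct limit. So each $F_{\alpha+1}/F_\alpha$ is countable and flat, of $\mathrm{pd}\le1$ by Step 1, and $F=\bigcup F_\alpha$.

**Step 3: reassembling the pieces.** This is Auslander's lemma (Nagoya Math. J. 9 (1955), Prop. 3): $\mathrm{pd}\,F\le\sup_\alpha\mathrm{pd}(F_{\alpha+1}/F_\alpha)$. In our case: choose surjections $Q_\alpha\to F_{\alpha+1}/F_\alpha$ with $Q_\alpha$ and the kernel $K'_\alpha$ projective, and lift them to $Q_\alpha\to F_{\alpha+1}$. Together they give maps $\bigoplus_{\beta<\alpha}Q_\beta\to F_\alpha$, surjective by transfinite induction, with kernels $K_\alpha$. The snake lemma gives $K_{\alpha+1}/K_\alpha\cong K'_\alpha$, which is projective, so $K_{\alpha+1}=K_\alpha\oplus K''_\alpha$ with $K''_\alpha\cong K'_\alpha$; at limits $K_\alpha$ is the union of the earlier ones. So the kernel of $\bigoplus_\alpha Q_\alpha\to F$ is the direct sum of all the $K''_\alpha$, hence projective, and $\mathrm{pd}\,F\le1$. $\square$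

## From flat dimension one to $\mathrm{lFPD}(R_r)\le2$

*Proof of Theorem 1.* $R$ is Noetherian, and its Krull dimensions are $r$ by Lemma 3. The statement on flat dimension is Proposition 6, on the left, and on the right by passing to $R^{op}$. Let $L$ be a left $R$-module with $\mathrm{pd}\,L<\infty$. Then $\mathrm{fd}\,L<\infty$, so $\mathrm{fd}\,L\le1$. Take $0\to K\to Q\to L\to0$ with $Q$ projective; then $K$ is flat. Since $R$ is countable, $\mathrm{pd}\,K\le1$ by Lemma 7, and $\mathrm{pd}\,L\le2$. Hence $\mathrm{lFPD}(R)\le2$, and $\mathrm{rFPD}(R)\le2$ by symmetry. $\blacksquare$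

## A module of projective dimension exactly two

*Proof of Theorem 2(i).* Let $r\ge2$. By Theorem 1 it is enough to find a left module of projective dimension $2$; the right-hand statement follows by passing to $R^{op}$. Let $P=P_\emptyset=B[z^{-1}]$, $f=1+x_1$, and $L=P/Pf$, viewed as left $R$-modules.

**Step 1: a resolution of $P$ over $R$.** This makes $\mathrm{Ext}^1_R(P,-)$ computable. Right multiplication by $z$ on $R$ sends $(b,m)$ to $(bz,0)$, because $Mz=0$. So the direct limit of $R\xrightarrow{\cdot z}R\xrightarrow{\cdot z}\cdots$ is that of $B\xrightarrow{\cdot z}B\xrightarrow{\cdot z}\cdots$, namely $\bigcup_mBz^{-m}=P$. The telescope is the exact sequence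
$$0\to\bigoplus_{m\ge0}R\varepsilon_m\xrightarrow{\ d\ }\bigoplus_{m\ge0}R\varepsilon_m\xrightarrow{\ \pi\ }P\to0,\qquad d(\varepsilon_m)=\varepsilon_m-z\varepsilon_{m+1},\quad\pi(\varepsilon_m)=z^{-m}.\tag{5}$$
So $\mathrm{pd}_RP\le1$. As $P$ is a domain, $0\to P\xrightarrow{\cdot f}P\to L\to0$ is exact, and $\mathrm{pd}_RL\le2$. For any $F$ we have $\mathrm{Ext}^2_R(P,F)=0$, so $\mathrm{Ext}^2_R(L,F)$ is the cokernel of the map $f^*$ induced by $\cdot f$ on $\mathrm{Ext}^1_R(P,F)$.

**Step 2: the map $f^*$ in coordinates.** For $m\ge0$ put $f_m=z^{-m}fz^m$. As $z^{-m}x_1z^m$ is a scalar multiple of $x_1$, $f_m=1+\gamma_mx_1\in B$ with $\gamma_m\in k^*$. We have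
$$f_mz^{-m}=z^{-m}f,\qquad f_mz=zf_{m+1},\qquad z^mf_m=fz^m.$$
By the first two identities, $\varepsilon_m\mapsto f_m\varepsilon_m$ on both free modules in (5) is a lift of $\cdot f$: it is compatible with $\pi$, and $d(f_m\varepsilon_m)=f_m\varepsilon_m-f_mz\varepsilon_{m+1}=f_m\varepsilon_m-zf_{m+1}\varepsilon_{m+1}$ is the image of $d(\varepsilon_m)$. Now $\mathrm{Hom}_R(\bigoplus R\varepsilon_m,F)=\prod_mF$, and therefore
$$\mathrm{Ext}^1_R(P,F)=\prod_mF\Big/\{(a_m-za_{m+1})_m\},\qquad f^*:(y_m)\mapsto(f_my_m).$$

**Step 3: surjectivity of $f^*$ gives an equation in $B$.** Take $F=\bigoplus_{m\ge0}Re_m$ and suppose $f^*$ is surjective. Then the class of $(e_m)_m$ is hit, so there are $y_m,a_m\in F$ with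
$$e_m=f_my_m+a_m-za_{m+1}\qquad\text{for all }m\ge0.$$
Multiply by $z^m$, use $z^mf_m=fz^m$, and add for $0\le m\le N$. The terms in $a$ telescope:
$$\sum_{m=0}^{N}z^me_m=f\sum_{m=0}^Nz^my_m+a_0-z^{N+1}a_{N+1}.$$
Choose $N$ so that $a_0\in F$ has zero $N$-th coordinate; this is possible because $F$ is a direct sum. The $N$-th coordinate of the identity, projected from $R$ to $B$, reads
$$z^N=fb+z^{N+1}b'\qquad\text{with }b,b'\in B.\tag{6}$$

**Step 4: (6) is impossible.** First we cancel $z^N$. By (6), $fb\in z^NB$. Elements $g=1+\gamma x_1$ with $\gamma\in k^*$ have constant term $1$, so they lie in no $x_iB$; also $gx_i=x_ig'$ with $g'=1+\gamma'x_1$, $\gamma'\in k^*$; and each $B/x_iB$ is a domain. So if $gb\in x_iy$-form, that is $gb=x_iy$ with $y\in B$, then $b\in x_iB$, say $b=x_ib_1$, and $x_ig'b_1=x_iy$ gives $g'b_1=y$. Removing the factors $x_i$ of $z^N$ one at a time in this way, we get $b=z^Nb''$ with $b''\in B$. Then $fb=fz^Nb''=z^Nf_Nb''$, and (6) becomes $z^N=z^N(f_Nb''+zb')$, so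
$$1=f_Nb''+zb'\quad\text{in }B.$$
Now apply the homomorphism $B\to k[x_1]$ with $x_i\mapsto0$ for $i\ge2$. Since $r\ge2$, $z\mapsto0$. So $1+\gamma_Nx_1$ would be a unit of $k[x_1]$, which is false because $\gamma_N\ne0$. Hence $f^*$ is not surjective, $\mathrm{Ext}^2_R(L,F)\ne0$, and $\mathrm{pd}_RL=2$. $\square$

For $r=1$ the last step fails, as it must: there $z=x_1$ does not go to $0$, and $\mathrm{FPD}(R_1)=1$.

## All pairs $r\ge d\ge2$

*Proof of Theorem 2(ii).* Let $r\ge d\ge2$ and consider $R_r\times\mathbb Q[t_1,\dots,t_d]$. It is Noetherian. A module over a product of two rings is a pair of modules, its projective dimension is the maximum of the two, and Krull dimension behaves in the same way. The polynomial ring has $\mathrm{FPD}=\mathrm{Kdim}=d$. So by Theorem 2(i) and Lemma 3, $\mathrm{lFPD}=\mathrm{rFPD}=\max(2,d)=d$ and $\mathrm{Kdim}=\max(r,d)=r$. $\square$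

So for each finite value $d\ge2$ of $\mathrm{lFPD}$, the Krull dimension is not bounded by any function of $\mathrm{lFPD}$.

## Finitistic dimension zero forces Artinian

*Proof of Theorem 2(iii).* Let $R\ne0$ now be any Noetherian ring with $\mathrm{lFPD}(R)=0$.

**Step 1: descending chains of principal right ideals stop.** This step turns the hypothesis into a chain condition. Let $a_1,a_2,\dots\in R$ and $U=\varinjlim(R\xrightarrow{\cdot a_1}R\xrightarrow{\cdot a_2}\cdots)$. Write $\bar e_n\in U$ for the image of $1$ in the $n$-th copy of $R$; so $\bar e_n=a_n\bar e_{n+1}$. The telescope is a sequence $0\to\bigoplus_n Re_n\to\bigoplus_n Re_n\xrightarrow{\pi} U\to0$ with $\pi(e_n)=\bar e_n$, so $\mathrm{pd}\,U\le1$. As $\mathrm{lFPD}(R)=0$, $U$ is projective, and $\pi$ has a section $\sigma$. Put $h_n=\sigma(\bar e_n)$. Then $h_1=a_1h_2=\cdots=a_1\cdots a_lh_{l+1}$ for every $l$. Write $h_1=\sum_{i\le K}r_ie_i$; comparing coefficients, $r_i\in a_1\cdots a_lR$ for every $l$. Applying $\pi$, $\bar e_1=\sum_{i\le K}r_i\bar e_i=\rho\,\bar e_K$ with $\rho=\sum_{i\le K}r_ia_i\cdots a_{K-1}$,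 while also $\bar e_1=a_1\cdots a_{K-1}\bar e_K$. So $(a_1\cdots a_{K-1}-\rho)\bar e_K=0$ in $U$, which means that for some $n\ge K$
$$a_1\cdots a_{n-1}=\rho\,a_K\cdots a_{n-1}.$$
The right side lies in $a_1\cdots a_lR$ for every $l$, since all $r_i$ do. Hence the chain $a_1R\supseteq a_1a_2R\supseteq\cdots$ becomes stationary. Every descending chain of principal right ideals $b_1R\supseteq b_2R\supseteq\cdots$ has this form, with $a_1=b_1$ and $b_{n+1}=b_na_{n+1}$.

**Step 2: $R$ is Artinian.** A ring with the descending chain condition on principal right ideals is left perfect, by Bass (*Finitistic dimension and a homological generalization of semi-primary rings*, 1960, Theorem P and its proof). That is, with $J$ the Jacobson radical, $R/J$ is semisimple and $J$ is left T-nilpotent: for every sequence $a_1,a_2,\dots$ in $J$ some product $a_1\cdots a_n$ vanishes. The second property can also be seen from Step 1: from $a_1\cdots a_n=a_1\cdots a_na_{n+1}c$ with $c\in R$ we get $a_1\cdots a_n(1-a_{n+1}c)=0$, and $1-a_{n+1}c$ is a unit. Taking constant sequences, $J$ is nil. By Levitzki's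 theorem, a nil ideal of a Noetherian ring is nilpotent, so $J^h=0$ for some $h$. Each $J^i/J^{i+1}$ is a finitely generated module over the semisimple ring $R/J$ on either side, so it has finite length. Hence $R$ is Artinian on both sides, and $\mathrm{Kdim}\,R=0$. $\square$

The arguments of these notes do not determine whether $\mathrm{lFPD}(R)=1$ is compatible with $\mathrm{Kdim}(R)\ge2$.
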